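# Double roots of random polynomials with arbitrary i.i.d. coefficients

## 1. Two equations for one unknown

Let $\xi$ be a complex random variable, let $\xi_0,\xi_1,\dots$ be independent copies of $\xi$, and put
$$f_n(z)=\sum_{j=0}^n\xi_jz^j\qquad(n\ge1).$$
We ask how likely it is that $f_n$ has a *double root other than at $0$*, meaning some $z\in\mathbb C\setminus\{0\}$ that is a root of multiplicity at least $2$. By convention the event $f_n\equiv0$ counts as having such a root. If $\xi$ is not constant, this event has probability $\mathbb P(\xi=0)^{n+1}\to0$, so the convention is harmless. The problem comes from "Separation of roots of random polynomials" (https://people.maths.ox.ac.uk/~scott/dmpfiles/marcus.pdf), where it is conjectured that for every non-constant $\xi$ the probability tends to $0$.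

That is also the first guess. A double root $w$ must satisfy $f_n(w)=0$ and $f_n'(w)=0$, two equations for one unknown, so a double root is a coincidence and coincidences should be rare. Let us test the guess.

*Degree at most 2.* For $n=1$, $\xi_0+\xi_1z$ has a double root only if it vanishes identically. For $n=2$ a nonzero double root of $f\not\equiv0$ requires $\xi_1,\xi_2\ne0$ and $\xi_1^2=4\xi_0\xi_2$. If $\xi=\pm1$ this never happens. If $\xi$ is uniform on $\{1,2\}$ it happens exactly for $1+2z+z^2$, with probability $1/8$.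

*Signs, $n=3$.* Let $\xi$ be uniform on $\{-1,1\}$. A double root is a root of an irreducible $g\in\mathbb Q[z]$ with $g^2\mid f$, so $\deg g=1$ and the root is rational, hence $\pm1$. Normalize $f=1+\epsilon_1z+\epsilon_2z^2+\epsilon_3z^3$. A double root at $1$ means $1+\epsilon_1+\epsilon_2+\epsilon_3=0$ and $\epsilon_1+2\epsilon_2+3\epsilon_3=0$. The second equation forces $\epsilon_1+3\epsilon_3=\pm2$, so $\epsilon_1=-\epsilon_3$ and then $\epsilon_2=-\epsilon_3$. The first gives $\epsilon_1=-1$. So $f=1-z-z^2+z^3=(1-z)^2(1+z)$. Replacing $z$ by $-z$ gives $(1+z)^2(1-z)$. With the overall sign, $4$ of the $16$ polynomials have a double root: probability $1/4$.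

*Signs, $n$ even.* Now the probability is exactly $0$. Suppose $g^2\mid f$ with $g$ of positive degree. By Gauss's lemma we may take $g\in\mathbb Z[z]$ primitive, and its leading coefficient divides $\pm1$. Reduce modulo $2$: $\bar g^2$ divides $1+z+\dots+z^n=(z^{n+1}-1)/(z-1)$ in $\mathbb F_2[z]$, and $\bar g$ still has positive degree. But $z^{n+1}-1$ is squarefree over $\mathbb F_2$ because $n+1$ is odd. So reduction modulo a prime can be decisive. For $n=3$ the same reduction gives $(1+z)^3$ and says nothing.

*A finite field.* Ask the same question for $\xi$ uniform on $\mathbb F_2$, with roots in $\overline{\mathbb F}_2$. For $n=2$, the polynomials with a nonzero double root are $0$ and $1+z^2=(1+z)^2$: probability $2/8$. For $n=3$ they are the multiples of $1+z^2$: $4/16$. For $n=4$ there are $8$ multiples of $1+z^2$, and also $(1+z+z^2)^2=1+z^2+z^4$, which is not a multiple of $1+z^2$ because its value at $1$ is $1$: $9/32$. This does not look like convergence to $0$, and indeed the limit is $1/3$ (Theorem 4 below).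

A heuristic count explains this. Let $u\in\overline{\mathbb F}_p$ generate a field with $p^d$ elements. If $(f(u),f'(u))$ behaved like a uniform pair in that field, it would vanish with probability $p^{-2d}$. There are about $p^d$ such $u$, so the expected number of double roots is about $\sum_dp^{-d}\approx1/p$. In characteristic $p$ with $p$ fixed this does not vanish. Over $\mathbb C$, however, we may choose the prime through which we look at the coefficients, and let it grow with $n$. The whole proof follows this plan, with care for coefficients that are not integers modulo the chosen prime.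

## 2. The theorems, in characteristic zero and in characteristic $p$

**Theorem 1.** Let $\xi$ be a complex random variable with $\mathbb P(\xi=x)<1$ for all $x\in\mathbb C$. Then $\mathbb P(f_n\text{ has a double root other than at }0)\to0$.

So the conjecture is true for every non-constant $\xi$, real or complex, with no moment or tail assumption.

**Corollary 2.** For a complex random variable $\xi$ (constant or not), the probability tends to $0$ if and only if $\mathbb P(\xi=0)<1$.

**Theorem 3.** If $\xi$ is non-constant with finite support in $\mathbb C$, the probability is $O(n^{-1/3}\log n)$.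

**Theorem 4.** If $p$ is a fixed prime and $\xi$ is non-constant with values in $\mathbb F_p$, then the probability that $f_n$ has a nonzero double root in $\overline{\mathbb F}_p$ tends to $\frac1{p+1}$.

Theorem 4 shows that characteristic $0$ matters in Theorem 1. The source records a known result, the conclusion of Theorem 1 when $\mathbb E\xi=0$, $\mathrm{Var}(\xi)=1$ and $\xi$ is sub-gaussian. It also says that the result was known earlier for $\xi$ uniform on $\{-1,1\}$ and some other integer-valued distributions. We do not use it.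

The event in question is a Borel event: the set of coefficient vectors for which $f$ and $f'$ have a common nonzero root is a constructible set.

## 3. $p$-adic absolute values, reduction, and Gauss norms

Throughout, $\vartheta=z\frac{d}{dz}$, so $\vartheta z^j=jz^j$. If $w\neq0$ is a double root of $f$, then $f(w)=\vartheta f(w)=0$. The operator $\vartheta$ has a feature we exploit constantly: modulo $p$, $\vartheta f=\sum j\xi_jz^j$ does not involve the $\xi_j$ with $p\mid j$. For $p=3$ and $n=4$, for instance, $\vartheta f\equiv\xi_1z+2\xi_2z^2+\xi_4z^4$ does not see $\xi_0$ and $\xi_3$.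

**Definition ($\mathbb C_p$, $\mathcal O$, reduction).** $\mathbb C_p$ is the completion of an algebraic closure of $\mathbb Q_p$. It is algebraically closed, of characteristic $0$, and uncountable, with an absolute value normalized by $|p|=1/p$. The ultrametric inequality $|x+y|\le\max(|x|,|y|)$ holds, with equality if $|x|\ne|y|$. Put $\mathcal O=\{|x|\le1\}$. Its residue field $\mathcal O/\{|x|<1\}$ is $\overline{\mathbb F}_p$, and bars denote reduction $\mathcal O\to\overline{\mathbb F}_p$, also for polynomials. An element integral over $\mathbb Z_p$ lies in $\mathcal O$.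

**Fact A (division by monic polynomials).** If $G\in\mathcal O[z]$, $M\in\mathcal O[z]$ is monic, and $G=MQ$ in $\mathbb C_p[z]$, then $Q\in\mathcal O[z]$. Division with remainder by a monic polynomial works in $\mathcal O[z]$, and quotient and remainder are unique in $\mathbb C_p[z]$.

**Fact B (Gauss norms).** For $\rho=|t|$ with $t\in\mathbb C_p^*$ and $G=\sum g_iz^i$ put $\|G\|_\rho=\max_i|g_i|\rho^i$. Then $\|GG_1\|_\rho=\|G\|_\rho\|G_1\|_\rho$. Indeed, replacing $z$ by $tz$ reduces to $\rho=1$. Dividing by constants, we may assume $\|G\|_1=\|G_1\|_1=1$. Then $\overline G$ and $\overline{G_1}$ are nonzero in the domain $\overline{\mathbb F}_p[z]$, so $\overline{GG_1}\ne0$ and $\|GG_1\|_1=1$.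

**Fact C (roots under reduction).** Let $G\in\mathcal O[z]$ with $\overline G\ne0$. For $u\in\overline{\mathbb F}_p$ the multiplicity of $u$ as a root of $\overline G$ is the number of roots $z_i$ of $G$, with multiplicity, such that $|z_i|\le1$ and $\bar z_i=u$. To see this, write $G=c\prod_{|z_i|\le1}(z-z_i)\prod_{|z_i|>1}(1-z/z_i)$. Every factor has Gauss norm $1$ at radius $1$, so $|c|=\|G\|_1=1$. Reducing gives $\overline G=\bar c\prod_{|z_i|\le1}(z-\bar z_i)$.

*Example.* $G=pz^2+z+p$ has Gauss norm $1$ and $\overline G=z$. Its roots have product $1$ and sum $-1/p$, so their absolute values are $p$ and $1/p$. The small root reduces to $0$ and the large one disappears.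

**Fact D (finite fields).** For $w\in\overline{\mathbb F}_p^{\,*}$ let $\deg w=[\mathbb F_p(w):\mathbb F_p]$. Frobenius is an automorphism, so $\deg w^p=\deg w$. The trace form $(x,y)\mapsto\mathrm{Tr}(xy)$ on $\mathbb F_{p^d}$ over $\mathbb F_p$ is nondegenerate, and the additive characters of $\mathbb F_{p^d}$ are $y\mapsto e^{2\pi i\,\mathrm{Tr}(xy)/p}$.

**Fact E (Chernoff).** $\mathbb P(\mathrm{Bin}(k,\beta)\le\beta k/2)\le e^{-\beta k/8}$.

## 4. Coefficients with a diffuse part

If $\xi$ has a density, the guess is exactly right, with probability $0$ for every $n$. The argument gives more.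

**Lemma 5.** Let $A$ be the countable set of atoms of $\xi$ and $\delta=\mathbb P(\xi\notin A)$. Then $\mathbb P(f_n\text{ has a double root other than at }0)\le(1-\delta)^{n+1}$.

*Proof.* We show that for each $j$, the event "double root and $\xi_j\notin A$" has probability $0$. Condition on $(\xi_i)_{i\ne j}$.

Suppose some $\xi_i\ne0$ with $i\neq j$. A nonzero double root $w$ is a root of
$$\vartheta f-jf=\sum_{i\ne j}(i-j)\xi_iz^i,$$
which does not involve $\xi_j$ and is a nonzero polynomial (in characteristic $0$, $i-j\ne0$). So $w$ lies in a fixed finite set. Since $\xi_j=-w^{-j}\sum_{i\ne j}\xi_iw^i$, the coefficient $\xi_j$ lies in a fixed finite set $S$, and $\mathbb P(\xi_j\in S\setminus A)=0$.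

Suppose $\xi_i=0$ for all $i\ne j$. Then $f=\xi_jz^j$ has a nonzero double root only if $\xi_j=0$, and $\mathbb P(\xi_j=0,\xi_j\notin A)=0$.

So almost surely a double root forces all $\xi_j\in A$, an event of probability $(1-\delta)^{n+1}$. $\square$

If $\delta>0$, Theorem 1 is proved. **From now on, through Section 12, $\xi$ is purely atomic and non-constant.** It then has two distinct atoms $a\ne b$. Multiplying $\xi$ by $1/(b-a)$ does not change the roots, so we assume $b-a=1$. Put
$$\beta=\mathbb P(\xi\in\{a,b\}),\quad\alpha=\mathbb P(\xi=b)/\beta\in(0,1),\quad\rho_0=\max(\alpha,1-\alpha)<1,\quad e_*=\min(\mathbb P(\xi=a),\mathbb P(\xi=b))>0.$$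

## 5. Embeddings in $\mathbb C_p$ that make chosen atoms units

Reduction modulo $p$ makes sense for integers. Our atoms are arbitrary complex numbers, so we first move them into $\mathbb C_p$. Enumerate the atoms as $x_1=a$, $x_2=b$, $x_3,\dots$ (a finite or infinite list) and let $K=\mathbb Q(x_1,x_2,\dots)$, a countable field.

**Lemma 6.** For each $m$ there is $P_m$ such that for every prime $p\ge P_m$ there is a field embedding $K\hookrightarrow\mathbb C_p$ with $|x_i|\in\{0,1\}$ for all $i\le m$.

*Example.* Let the atoms be $0,1,\pi$. With $y=\pi+\pi^{-1}$, both $\pi$ and $\pi^{-1}$ are roots of $T^2-yT+1$. Send $y$ to an element of $\mathbb Z_p$ that is transcendental over $\mathbb Q$, and $\pi$ to a root of $T^2-yT+1$ in $\mathbb C_p$. Both roots are integral over $\mathbb Z_p$ and their product is $1$, so $|\pi|=1$. For atoms $0,1,\frac12$ every $p\ne2$ works.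

*Proof.* **Step 1 (integrality away from finitely many primes).** Let $R=\mathbb Z[x_i^{\pm1}:i\le m,\ x_i\ne0]$. By Noether normalization the finitely generated $\mathbb Q$-algebra $\mathbb Q[R]$ is integral over some $\mathbb Q[y_1,\dots,y_e]$ with $y_i\in\mathbb Q[R]$ algebraically independent over $\mathbb Q$. Multiplying by nonzero integers, we may take $y_i\in R$. Each of the finitely many generators $x_i^{\pm1}$ satisfies a monic equation over $\mathbb Q[y_1,\dots,y_e]$. Let $\Delta\ne0$ be an integer divisible by all denominators of coefficients in these equations. Then each $x_i^{\pm1}$ is integral over $\mathbb Z[1/\Delta][y_1,\dots,y_e]$.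

**Step 2 (the embedding).** Let $p>|\Delta|$, so $p\nmid\Delta$. The algebraic closure of a countable field is countable and $\mathbb Z_p$ is uncountable, so one can choose successively $e$ elements of $\mathbb Z_p$ algebraically independent over $\mathbb Q$. Send the $y_i$ to them. This embeds $\mathbb Q(y_1,\dots,y_e)$ in $\mathbb C_p$. Extend to $\mathrm{Frac}(R)$, which is algebraic over $\mathbb Q(y_1,\dots,y_e)$; this is possible since $\mathbb C_p$ is algebraically closed. Choose a (countable) transcendence basis of $K/\mathrm{Frac}(R)$ and send it to elements of $\mathbb C_p$ algebraically independent over the countable image of $\mathrm{Frac}(R)$, by the same counting. Then extend algebraically to $K$.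

**Step 3 (absolute values).** The image of $\mathbb Z[1/\Delta][y_1,\dots,y_e]$ lies in $\mathbb Z_p$. So the images of $x_i^{\pm1}$ ($i\le m$, $x_i\neq0$) are integral over $\mathbb Z_p$, hence in $\mathcal O$. From $|x_i|\le1$ and $|x_i^{-1}|\le1$ we get $|x_i|=1$. $\square$

*Double roots may be sought in $\mathbb C_p$.* For $f\ne0$ with coefficients in $K$ and any algebraically closed field containing $K$, $f$ has a nonzero double root there if and only if $\gcd(f,f')\in K[z]$ is not a constant times a power of $z$. This condition does not depend on the field.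

Whenever an embedding with $|a|,|b|\in\{0,1\}$ is fixed, $b-a=1$ and the ultrametric inequality show that at least one of $|a|,|b|$ equals $1$.

**Lemma 7 (reduction at the radius of a root).** Let $w\in\mathbb C_p$ be a nonzero double root of $f\not\equiv0$, $R=|w|$, $X_R=\max_j|\xi_j|R^j>0$ and $E_R=\{j:|\xi_j|R^j=X_R\}$. Then there are $r_j\in\overline{\mathbb F}_p^{\,*}$ ($j\in E_R$) with
$$\sum_{j\in E_R}r_j=0,\qquad\sum_{j\in E_R}jr_j=0.\tag{1}$$
In particular $|E_R|\ge2$.

*Proof.* Let $\lambda=\xi_iw^i$ for some $i\in E_R$, so $|\lambda|=X_R$. Then $f(wz)/\lambda\in\mathcal O[z]$ is divisible by the monic polynomial $(z-1)^2$, and by Fact A the quotient is in $\mathcal O[z]$. Reducing, $(z-1)^2$ divides $g=\sum_{j\in E_R}r_jz^j$ with $r_j=\overline{\xi_jw^j/\lambda}\ne0$. Evaluate $g$ and $\vartheta g$ at $z=1$. If $|E_R|=1$, then $g(1)\neq0$, a contradiction. $\square$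

## 6. Anticoncentration of random $0/1$ sums in $\overline{\mathbb F}_p$

The heuristic of Section 1 asks for a bound near $p^{-d}$ for the probability that a random sum takes a given value in $\mathbb F_{p^d}$. We extract from each coefficient one random bit and use only that bit.

**Definition (bits).** $B=\{j\le n:\xi_j\in\{a,b\}\}$ and $\varepsilon_j=\mathbf 1\{\xi_j=b\}$, so that $\xi_j=a+\varepsilon_j$ for $j\in B$. Put $B_\kappa=\{j\in B:j\equiv\kappa\bmod p\}$. Each index lies in $B$ independently with probability $\beta$. Given $B$ and $(\xi_j)_{j\notin B}$, the $\varepsilon_j$ ($j\in B$) are i.i.d. Bernoulli($\alpha$).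

**Definition (parameters).** For $n\ge2$ and a prime $p$ let
$$C_0=\max\Big(\frac8\beta,\frac4{\beta\log(1/\rho_0)}\Big),\quad D=\lceil C_0\log n\rceil,\quad\nu=\lfloor(n+1)/p\rfloor,\quad s_0=\nu/D-1.$$
Each residue class $\kappa$ mod $p$ contains $\nu_\kappa\in\{\nu,\nu+1\}$ elements of $\{0,\dots,n\}$. The pair $(n,p)$, together with an embedding $K\hookrightarrow\mathbb C_p$, is called *admissible* if $|a|,|b|\in\{0,1\}$, $pD\le n$ and
$$p^D\exp\big(-4\alpha(1-\alpha)\beta s_0/p^2\big)\le1.\tag{2}$$
Note that $n\ge4pD$ implies $s_0\ge\frac{(n+1)/p-1}{D}-1\ge\frac n{pD}-2\ge\frac n{2pD}$.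

Admissibility is assumed in this section and the next. Let $\mathcal B$ be the event, depending on $B$ only, that both of the following hold:

* (B1) $|B\cap\{0,p,\dots,p(D-1)\}|\ge\beta D/2$;
* (B2) for all $1\le d<D$, all $w$ of degree $d$, all $x\in\mathbb F_{p^d}^*$ and $\kappa\in\{0,1\}$, $|B\cap S|\ge\frac\beta2|S|$, where $S=\{\kappa+pt:0\le t<\nu,\ \mathrm{Tr}_{\mathbb F_{p^d}/\mathbb F_p}(xw^{\kappa+pt})\ne0\}$.

*How large is $S$?* Since $\deg w^p=d$, the powers $1,w^p,\dots,w^{p(d-1)}$ form a basis of $\mathbb F_{p^d}$, and so do any $d$ consecutive powers of $w^p$. If $\mathrm{Tr}(xw^\kappa w^{pt})$ vanished for $d$ consecutive $t$, then $\mathrm{Tr}(xw^\kappa y)=0$ for all $y$, contradicting nondegeneracy. So every block of $d$ consecutive $t$ contributes to $S$, and $|S|\ge\lfloor\nu/d\rfloor\ge\nu/D-1=s_0$.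

*How likely is $\mathcal B$?* There are at most $\sum_{d<D}2p^{2d}\le2Dp^{2D}$ triples $(w,x,\kappa)$. By Fact E and a union bound,
$$\mathbb P(\mathcal B^c)\le e^{-\beta D/8}+2Dp^{2D}e^{-\beta s_0/8}.\tag{3}$$
The first term is at most $1/n$ because $C_0\ge8/\beta$.

**Lemma 8.** On $\mathcal B$, for every $c\in\overline{\mathbb F}_p$ and $w\in\overline{\mathbb F}_p^{\,*}$:

(i) if $\deg w\ge D$, then $\mathbb P\big(\sum_{j\in B_0}\varepsilon_jw^j=c\mid B\big)\le n^{-2}$;

(ii) if $\deg w=d<D$ and $\kappa\in\{0,1\}$, then $\mathbb P\big(\sum_{j\in B_\kappa}\varepsilon_jw^j=c\mid B\big)\le2p^{-d}$.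

*Proof.* (i) Since $\deg w^p\ge D$, the elements $w^{pt}$, $0\le t<D$, are linearly independent over $\mathbb F_p$. Fix all $\varepsilon_j$ with $j\in B_0$ outside $\{0,p,\dots,p(D-1)\}$. By independence, at most one choice of the remaining bits in $\{0,1\}$ gives the sum $c$. By (B1) there are at least $\beta D/2$ of these bits, so that choice has probability at most $\rho_0^{\beta D/2}\le n^{-2}$, by $C_0\ge4/(\beta\log(1/\rho_0))$.

(ii) The sum lies in $\mathbb F_{p^d}$, so we may assume $c\in\mathbb F_{p^d}$. By Fourier inversion on $\mathbb F_{p^d}$ and independence, the probability is at most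
$$p^{-d}\Big(1+\sum_{x\ne0}\ \prod_{j\in B_\kappa}|\phi(\mathrm{Tr}(xw^j))|\Big),\qquad\phi(s)=1-\alpha+\alpha e^{2\pi is/p}.$$
For $s\ne0$ in $\mathbb F_p$,
$$|\phi(s)|^2=1-4\alpha(1-\alpha)\sin^2(\pi s/p)\le1-16\alpha(1-\alpha)/p^2,$$
because $|\sin(\pi s/p)|\ge\sin(\pi/p)\ge2/p$. So $|\phi(s)|\le e^{-8\alpha(1-\alpha)/p^2}$. By (B2) at least $\beta s_0/2$ factors have $s\ne0$. Each product is therefore at most $e^{-4\alpha(1-\alpha)\beta s_0/p^2}\le p^{-D}$ by (2). There are fewer than $p^d\le p^D$ products, so the bracket is at most $2$. $\square$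

## 7. Coefficients in the valuation ring, and the case of finite support

Here is the direct approach: reduce $f$ modulo the maximal ideal and carry out the heuristic count. It works when all coefficients lie in $\mathcal O$. Let
$$\mathcal G=\sigma\big(B,(\xi_j)_{j\notin B},(\varepsilon_j)_{j\in B\setminus B_0}\big),$$
that is, everything except the bits at indices divisible by $p$. Given $\mathcal G$, the bits $(\varepsilon_j)_{j\in B_0}$ are still i.i.d. Bernoulli($\alpha$), so Lemma 8 for $B_0$ holds conditionally on $\mathcal G$, with any $\mathcal G$-measurable $w$ and $c$.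

**Proposition 9.** If $(n,p)$ is admissible, the probability that $f\equiv0$, or that $\max_j|\xi_j|\le1$ and $f\not\equiv0$ has a double root $w\in\mathbb C_p$ with $|w|=1$, is at most
$$\mathbb P(\mathcal B^c)+2(1-e_*)^{n/2}+n^{-1}+8/p.\tag{4}$$

*Proof.* **Step 1 (discard $\max_j|\xi_j|<1$).** In that case the atom among $a,b$ of absolute value $1$ never occurs, which has probability at most $(1-e_*)^{n+1}\le(1-e_*)^{n/2}$. This includes $f\equiv0$.

**Step 2 (pass to $\overline{\mathbb F}_p$).** Let $\max_j|\xi_j|=1$. If $w$ is a double root with $|w|=1$, then $(z-w)^2\in\mathcal O[z]$ is monic, and by Fact A we may reduce $f=(z-w)^2q$. So $\bar w\neq0$ is a double root of $\bar f=\sum\bar\xi_jz^j\ne0$. Since $|a|,|b|\le1$, the event $\{\max_j|\xi_j|\le1\}$ is determined by $(\xi_j)_{j\notin B}$. The polynomial $\vartheta\bar f=\sum_{p\nmid j}j\bar\xi_jz^j$ is $\mathcal G$-measurable. It vanishes only if the unit atom among $a,b$ is absent at all $n-\lfloor n/p\rfloor\ge n/2$ indices with $p\nmid j$. We discard this event, of probability at most $(1-e_*)^{n/2}$,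 and $\mathcal B^c$.

**Step 3 ($\deg\bar w\ge D$: candidates from $\vartheta\bar f$).** Given $\mathcal G$, $\bar w$ is one of at most $n$ roots $u$ of $\vartheta\bar f\ne0$. For each of degree at least $D$, $\bar f(u)=0$ prescribes $\sum_{j\in B_0}\varepsilon_ju^j$, which has conditional probability at most $n^{-2}$ by Lemma 8(i). Total: at most $n^{-1}$.

**Step 4 ($\deg\bar w=d<D$: two equations).** Fix $u$ of degree $d$. Condition on $B$ (with $\mathcal B$), on $(\xi_j)_{j\notin B}$, and on the bits outside $B_0\cup B_1$. Modulo $p$, indices in $B_0$ do not enter $\vartheta\bar f$ and indices in $B_1$ enter with $j\equiv1$. So $\vartheta\bar f(u)=\mathrm{const}+\sum_{j\in B_1}\varepsilon_ju^j$, which is $0$ with probability at most $2p^{-d}$ by Lemma 8(ii). Given also the bits in $B_1$, $\bar f(u)=\mathrm{const}+\sum_{j\in B_0}\varepsilon_ju^j$ is $0$ with probability at most $2p^{-d}$. There are at most $p^d$ elements of degree $d$, so the total is at most $\sum_{d\ge1}4p^{-d}=4/(p-1)\le8/p$. $\square$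

**Proof of Theorem 3.** Let $\xi$ have $M<\infty$ atoms (normalized as in Section 4). By Lemma 6 with $m=M$, for all primes $p\ge P_M$ there is an embedding with $|x|\in\{0,1\}$ for *all* atoms $x$.

*Choice of $p$.* Let $x_n=n^{1/3}/(A\log n)$ with a constant $A$, and let $p$ be a prime in $[x_n,2x_n]$ (Bertrand). For large $n$, $D\le2C_0\log n$, so $pD\le4C_0n^{1/3}/A$ and $n\ge4pD$. Hence $s_0\ge n/(2pD)$. Since $p^3\le8n/(A\log n)^3$,
$$\frac{s_0}{p^2}\ge\frac n{2Dp^3}\ge\frac{A^3\log^3n}{16D}.$$
Condition (2) follows if $D\log p\le4\alpha(1-\alpha)\beta\cdot A^3\log^3n/(16D)$. As $D^2\log p\le4C_0^2\log^3n$, it suffices that $A^3\ge16C_0^2/(\alpha(1-\alpha)\beta)$. Fix such an $A$. Then $(n,p)$ is admissible for large $n$.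

*Only $|w|=1$ occurs.* Let $w$ be a nonzero double root of $f\not\equiv0$ with $R=|w|\ne1$. All nonzero $|\xi_j|$ equal $1$, so the numbers $|\xi_j|R^j$ with $\xi_j\ne0$ are distinct and $|E_R|=1$, against Lemma 7. So Proposition 9 covers everything and (4) is the bound.

*Size of the bound.* Here $8/p=O(n^{-1/3}\log n)$. In (3), $e^{-\beta D/8}\le n^{-1}$, while $p^{2D}=e^{O(\log^2n)}$ and $s_0\ge n/(2pD)\ge\frac A{8C_0}n^{2/3}$. So $\mathbb P(\mathcal B^c)=O(n^{-1})$, and the sum is $O(n^{-1/3}\log n)$. $\square$

## 8. What reduction forgets when some $|\xi_j|>1$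

Suppose $\xi$ has infinitely many atoms, for example $0$, $1$ and $1/\ell$ for every prime $\ell$, each with positive probability. No prime makes all of them units: in $\mathbb C_p$, $|1/p|=p$. Lemma 6 controls only finitely many atoms at once, and with $n+1$ coefficients the uncontrolled atoms may well appear. The argument of Section 7 then breaks at two points.

First, roots with $|w|\ne1$ can occur.

Second, and more seriously, suppose $X=\max_j|\xi_j|>1$. To reduce $f$ we must divide by some $\lambda$ with $|\lambda|=X$. Since $|a|,|b|\le1<X$, every index in $B$ disappears from $\overline{f/\lambda}$, and with it every bit $\varepsilon_j$. Given $\mathcal G$ the reduced polynomial is *deterministic*, and Lemma 8 has nothing to act on. For instance $f=\frac1p(1-z^p)+\sum_{j\ne0,p}\varepsilon_jz^j$ has $\overline{pf}=(1-z)^p$, with a multiple root at $1$ whatever the bits are.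

We now fix the parameters for Theorem 1 and then treat the two points in turn. We may take $P_1\le P_2\le\cdots$ in Lemma 6 (with $P_m=P_M$ for $m>M$ if there are only $M$ atoms). For large $n$ let $p=p_n$ be a prime in $[n^{1/10},2n^{1/10}]$, let $m_n=\max\{m\le n:P_m\le n^{1/10}\}\to\infty$, and use the embedding of Lemma 6 for $m_n\ge2$. Put
$$\eta=\eta_n=\mathbb P(|\xi|\notin\{0,1\})\le\mathbb P(\xi\notin\{x_i:i\le m_n\})\longrightarrow0.$$
For large $n$ we have $n\ge4pD$, so $s_0\ge n/(2pD)\ge n^{0.9}/(4D)$ and $s_0/p^2\ge n/(2p^3D)\ge n^{0.7}/(16D)$, while $D\log p=O(\log^2n)$. So (2) holds, $(n,p)$ is admissible, and $\mathbb P(\mathcal B^c)\to0$ by (3). We also take $n$ so large that $\nu\ge16$ and $\eta\le1/32$. By Proposition 9, the case $f\equiv0$ and the case $|w|=1$, $X\le1$ together have probability $o(1)$. Two cases remain: $|w|\ne1$, and $|w|=1$ with $X>1$.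

## 9. Roots off the unit circle and strict records

**Proposition 10.** The probability that $f\not\equiv0$ has a double root $w\in\mathbb C_p$ with $|w|\notin\{0,1\}$ tends to $0$.

**Step 1 (reduce to $|w|<1$ and translate into records).** If $f=(z-w)^2g$, then $z^nf(1/z)=(1-wz)^2z^{n-2}g(1/z)$ has the double root $1/w$, and it has the same law as $f$. So it suffices to treat $R=|w|<1$. Let $T_j=\log|\xi_j|\in[-\infty,\infty)$, $s=-\log R>0$ and $C=\log X_R$. Then $T_j=C+sj$ for $j\in E_R$ and $T_l\le C+sl$ for all $l$. So for $j\in E_R$, $T_j$ is finite and $T_l\le C+sl<T_j$ for all $l<j$.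

**Definition (strict record).** $j$ is a strict record if $T_j>T_l$ for all $l<j$. We write $\mathcal R_j$ for this event. Every $j\in E_R$ is a strict record.

*Example.* If the absolute values are $(1,1,p,1,p^2)$, the strict records are $0,2,4$. For $R=p^{-1/2}$ the numbers $|\xi_j|R^j$ are $1,p^{-1/2},1,p^{-3/2},1$, and $E_R=\{0,2,4\}$.

**Step 2 (two records are rare).** For $i<j$, with $T'$ an independent copy of $T_0$,
$$\mathbb P(\mathcal R_i\cap\mathcal R_j)\le\tfrac1{(i+1)(j+1)},\qquad\mathbb P(\mathcal R_i\cap\mathcal R_j\cap\{T'>T_j\})\le\tfrac1{(i+1)(j+1)(j+2)}.\tag{5}$$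
Indeed, the last of $k$ exchangeable variables is the strict maximum with probability at most $1/k$, because the $k$ events "the $l$-th is the strict maximum" are disjoint and equally likely. Conditionally on the last being the strict maximum, the preceding $k-1$ are still exchangeable. For the first bound apply this to $T_0,\dots,T_j$ and then to $T_0,\dots,T_i$. For the second, start with $T_0,\dots,T_j,T'$: on the event in question $T'$ is the strict maximum of these $j+2$ variables.

**Step 3 ($|E_R|=2$: the prime helps).** Let $E_R=\{i<k\}$. By (1), $r_i+r_k=0$ and $ir_i+kr_k=0$, so $(k-i)r_k=0$ and $p\mid k-i$. By (5), the probability that strict records $i<k$ with $p\mid k-i$ exist is at most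
$$\sum_{i\le n}\frac1{i+1}\sum_{1\le l\le n/p}\frac1{lp}\le\frac{(1+\log(n+1))^2}p\to0.$$

**Step 4 ($|E_R|\ge3$: three points on a line).** There are $i<j<k$ in $E_R$. Then $\mathcal R_i$ and $\mathcal R_j$ hold, $T_i<T_j$ are finite, and
$$T_k=L(k):=T_j+(k-j)\frac{T_j-T_i}{j-i}.$$
Let $j_*=\lceil\max(\eta,1/n)^{-1/2}\rceil\to\infty$.

*If $j<j_*$:* $T_i,T_j$ are finite and not both $0$, so some index below $j_*$ has $|\xi|\notin\{0,1\}$. The probability is at most $j_*\eta\le\max(\eta,1/n)^{1/2}+\eta\to0$.

*If $j\ge j_*$:* Fix $i<j$ and condition on $T_0,\dots,T_j$ with $\mathcal R_i\cap\mathcal R_j$ and $T_i$ finite. The slope of $L$ is positive, so the numbers $L(k)$, $k>j$, are distinct and exceed $T_j$. Hence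
$$\mathbb P(\exists k>j:T_k=L(k)\mid T_0,\dots,T_j)\le\sum_{k>j}\mathbb P(T'=L(k)\mid T_0,\dots,T_j)\le\mathbb P(T'>T_j\mid T_j).$$
Taking expectations and using (5), the total probability is at most
$$\sum_{j\ge j_*}\sum_{i<j}\frac1{(i+1)(j+1)(j+2)}\le\sum_{j\ge j_*}\frac{1+\log j}{(j+1)(j+2)}\to0,$$
as the tail of a convergent series. This proves Proposition 10. $\square$

## 10. Critical points of a partly frozen polynomial

It remains to treat $|w|=1$ and $X>1$. The bits are invisible in $\overline{f/\lambda}$, so they must be recovered at a finer scale. An example shows how.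

*Example.* Let $p\ge5$, $a=0$, $b=1$, and $f=\frac1pz(1-z)^2+E(z)$ with $E=\sum_{j\ne1,2,3}\varepsilon_jz^j$. The reduction $\overline{pf}=z(1-z)^2$ has a double root at $1$ for every choice of bits. Suppose $w=1+y$ is a double root of $f$ with $|w|=1$. Then $\bar w$ is a nonzero double root of $\overline{pf}$, so $\bar w=1$ and $|y|<1$. From $f'(w)=\frac1py(2+3y)+E'(w)=0$ and $|2+3y|=1$ we get $|y|\le1/p$. From $f(w)=\frac1p(1+y)y^2+E(w)=0$ we get $|E(w)|\le1/p$, so $\sum_j\varepsilon_j\equiv0\bmod p$. The derivative pins down $w$ so well that the large part of $f$ becomes negligible at $w$, and an equation for the bits appears at scale $1$.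

In general the large part of $f$ need not become negligible at $w$, and the position of $w$ depends on the bits that we want to use. The cure is the blindness of $\vartheta$ to indices divisible by $p$: freeze the bits in $B_0$ and look at the critical points of the frozen polynomial.

**Definition (on $\{X>1\}$).** Let $J=\{j:|\xi_j|=X\}$. Let $\lambda$ be the first atom $x_i$ with $|x_i|=X$; it is a function of $X$. Put $r_j=\overline{\xi_j/\lambda}\ne0$ for $j\in J$. Note that $J\cap B=\emptyset$. Put
$$F=f-\sum_{j\in B_0}\varepsilon_jz^j,\qquad H=\vartheta F=zF',\qquad h=\overline{H/\lambda}=\sum_{j\in J}jr_jz^j\in\overline{\mathbb F}_p[z].$$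
The formula for $h$ holds because $F$ has coefficient $a$ at each $j\in B_0$, with $|a|<|\lambda|$, and $|\xi_j|<|\lambda|$ for $j\notin J$. The event $\{X>1\}$ and the objects $F,H,h,J,(r_j)$ are $\mathcal G$-measurable. If $h\ne0$, let $\mu(u)$ be the multiplicity of $u\in\overline{\mathbb F}_p^{\,*}$ as a root of $h$. By Fact C, it is also the number of roots of $H$, with multiplicity, in $\mathcal O$ that reduce to $u$.

**Lemma 11.** Suppose $X>1$, $h\ne0$, and $f$ has a double root $w$ with $|w|=1$; put $w_0=\bar w$. Then $h(w_0)=0$. If moreover $\mu(w_0)<p$, then there is a root $w_1$ of $H$ with $|w_1|=1$, $\bar w_1=w_0$, $|F(w_1)|\le1$ and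
$$\overline{F(w_1)}+\sum_{j\in B_0}\varepsilon_jw_0^{\,j}=0.$$

*Proof.* **Step 1 ($w$ is nearly a critical point of $F$).** From $\vartheta f(w)=0$ we get $H(w)=-\sum_{j\in B_0}j\varepsilon_jw^j$. All these $j$ are divisible by $p$, so $|H(w)|\le1/p$. Hence $h(w_0)=0$ and $\mu:=\mu(w_0)\ge1$. By Fact C, $H$ has roots reducing to $w_0\ne0$; they are nonzero, so they are roots of $F'$. Let $w_1$ be a root of $F'$ closest to $w$. Then $\rho:=|w-w_1|<1$, so $|w_1|=1$ and $\bar w_1=w_0$. Assume from now on that $\mu<p$. We claim
$$|F(w)-F(w_1)|<1.$$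
This is clear if $\rho=0$; let $\rho>0$.

**Step 2 (how close: a Gauss norm computation).** Write $F'(w_1+y)=\sum_ic_iy^i=C'\prod_i(y-y_i)$ and $y_w=w-w_1$, so $|y_w|=\rho$. Since $H=zF'$ and $h(0)=0$, we have $F'/\lambda\in\mathcal O[z]$ with reduction $h/z$. The reduction of $F'(w_1+y)/\lambda$ is $(h/z)(w_0+y)$, which vanishes at $y=0$ to order exactly $\mu$. Therefore $|c_\mu|=|\lambda|$ and $|c_i|\le|\lambda|$ for all $i$.

By the choice of $w_1$, $|y_w-y_i|\ge\rho=|y_w|$ for all $i$. If $|y_i|>\rho$, then $|y_w-y_i|=|y_i|$. If $|y_i|\le\rho$, then $|y_w-y_i|\le\rho$, hence it equals $\rho$. So $|y_w-y_i|=\max(\rho,|y_i|)$ in all cases. By Fact B at radius $\rho$, and because $|w|=1$,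
$$\max_i|c_i|\rho^i=|C'|\prod_i\max(\rho,|y_i|)=|F'(w)|=|H(w)|\le1/p.\tag{6}$$
In particular $|\lambda|\rho^\mu\le1/p$, and since $|\lambda|\ge1$, $\rho\le p^{-1/\mu}$.

**Step 3 (integrate).** We have $F(w)-F(w_1)=\sum_i\frac{c_i}{i+1}y_w^{i+1}$. The danger is in the denominators. Let $e=\mathrm{ord}_p(i+1)$. If $e=0$, the term has absolute value $|c_i|\rho^i\rho\le\rho/p<1$ by (6). If $e\ge1$, then $i+1\ge p^e\ge p>\mu$ (here $\mu<p$ is used), and
$$\Big|\frac{c_i}{i+1}y_w^{i+1}\Big|\le p^e|c_\mu|\rho^\mu\,\rho^{\,i+1-\mu}\le p^{e-1}p^{-(i+1-\mu)/\mu}=p^{\,e-(i+1)/\mu}<1,$$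
because $(i+1)/\mu\ge p^e/\mu>p^{e-1}\ge e$. This proves the claim.

**Step 4 (reduce at scale $1$).** Since $f(w)=0$, $F(w)=-\sum_{j\in B_0}\varepsilon_jw^j\in\mathcal O$. By the claim $F(w_1)\in\mathcal O$ and $\overline{F(w_1)}=\overline{F(w)}=-\sum_{j\in B_0}\varepsilon_jw_0^{\,j}$. $\square$

The point is that given $\mathcal G$, the candidates $w_1$ and the values $F(w_1)$ are fixed, and each candidate imposes one equation on fresh bits, of probability at most $2p^{-d}$ or $n^{-2}$ by Lemma 8. The number of candidates above $u$ is at most $\mu(u)$. A crude bound on the candidates of degree $d$ by $p^d$ would give a total of order $1$ for each $d$, which is too much. So we need to know that $h$ has few roots of small degree, and that $\mu(u)<p$. The randomness for this comes from the *positions* $J$.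

## 11. Multiplicities of the roots of $h$ at random positions

Work on $\{X>1\}$. Let $m=|J|$. For $\kappa\in\mathbb F_p$ let $m_\kappa=\#\{j\in J:j\equiv\kappa\bmod p\}$ and $h_\kappa=\sum_{j\in J,\,j\equiv\kappa}r_jz^j$. Let $c$ be the number of nonzero classes $\kappa$ with $m_\kappa\ge1$. Then $h=\sum_{\kappa\ne0}\kappa h_\kappa$ and
$$\vartheta^lh(u)=\sum_{\kappa\ne0}\kappa^{l+1}h_\kappa(u).\tag{7}$$
If $c\ge1$, then $h\ne0$.

*Example.* $J=\{1,1+p\}$ with $r_1=1$, $r_{1+p}=-1$ gives $h=z-z^{p+1}=z(1-z)^p$. Here $c=1$ and $\mu(1)=p$, so the hypothesis $\mu<p$ of Lemma 11 can fail.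

Define the following events, all contained in $\{X>1\}$:
$$\mathcal H=\{m_\kappa\le\nu_\kappa/4\ \ \forall\kappa\},\quad E_1=\{c=0\},\quad E_2=\mathcal H\cap\{h(1)=0\},$$
$$E_3=\mathcal H\cap\{c\ge1\}\cap\{\exists u\in\overline{\mathbb F}_p^{\,*},\ u\ne1,\ \mu(u)\ge p\}.$$
They are functions of $J$ and $(r_j)_{j\in J}$, hence $\mathcal G$-measurable. The point $u=1$ is separated because $1^j$ does not depend on $j$, so moving a position inside its class has no effect there.

**Step 1 (the random positions).** To compute probabilities of such events, realize the coefficients as $\xi_{\pi(s)}=\zeta_s$, where $\zeta_0,\dots,\zeta_n$ are i.i.d. copies of $\xi$ and $\pi$ is an independent uniform permutation of $\{0,\dots,n\}$. The law of $(\xi_0,\dots,\xi_n)$ is unchanged. Condition on $(\zeta_s)$ with $X>1$, and let $s_1<\dots<s_m$ be the labels with $|\zeta_s|=X$; so $m\ge1$ is fixed. Then $J=\{J_1,\dots,J_m\}$ with $J_i=\pi(s_i)$, a uniformly random injective sequence in $\{0,\dots,n\}$. The residue attached to $J_i$ is the fixed element $\overline{\zeta_{s_i}/\lambda}\ne0$,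 denoted $r_i$ from here on. Condition further on all classes $J_i\bmod p$; we say "given classes". Then the positions in each class form a uniformly random injection into that class, independently for different classes. The events $\mathcal H$ and $\{c\ge1\}$ are determined by the classes.

**Step 2 ($\mathcal H$ almost always holds).** Indices in $J$ have $|\xi_j|\notin\{0,1\}$. With $k=\nu_\kappa$ and $\eta\le1/32$, $\mathbb P(\mathrm{Bin}(k,\eta)\ge k/4)\le2^k\eta^{k/4}\le2^{-k/4}$. So $\mathbb P(\{X>1\}\setminus\mathcal H)\le p2^{-\nu/4}\to0$. On $\mathcal H$, $m\le\sum_\kappa\nu_\kappa/4=(n+1)/4$.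

**Lemma 12.** Let $u\in\overline{\mathbb F}_p^{\,*}$ have multiplicative order $N$, and put $b_N=\frac43\big(\frac1N+\frac1\nu\big)$.

(a) Given classes satisfying $\mathcal H$, if $N\ge2$ and $m_\kappa\ge1$, then $\mathbb P(h_\kappa(u)=y\mid\text{classes})\le b_N\le\frac34$ for every $y$.

(b) If $c\ge1$ and $\mu(u)\ge c$, then $h_\kappa(u)=0$ for all $\kappa\ne0$ and $\mu(u)\ge p$. In particular, if $c\ge1$ and $\mu(u)\ge p$, then $h_\kappa(u)=0$ for all $\kappa\ne0$.

(c) Given classes satisfying $\mathcal H$ and $c\ge1$, if $N\ge2$ and $1\le i\le c$, then $\mathbb P(\mu(u)\ge i\mid\text{classes})\le b_N^i$. Consequently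
$$\mathbb E\big[\mu(u)\mathbf 1_{\mu(u)<p}\mid\text{classes}\big]\le\sum_{i\ge1}b_N^i\le4b_N.\tag{8}$$

*Proof.* (a) Fix all but one position $J_i$ of the class. Then $u^{J_i}$ is prescribed, while $J_i$ is uniform over $\nu_\kappa-(m_\kappa-1)\ge\frac34\nu_\kappa$ places. Since $p\nmid N$, $u^p$ also has order $N$. So along the class, which consists of $\nu_\kappa$ consecutive terms of a progression with step $p$, the powers $u^j$ have exact period $N$, and at most $\nu_\kappa/N+1$ places give the prescribed value. The probability is at most $\frac43(\frac1N+\frac1{\nu_\kappa})\le b_N$. Finally $\frac43(\frac12+\frac1{16})=\frac34$, since $N\ge2$ and $\nu\ge16$.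

(b) If $(z-u)^k\mid g$, then $(z-u)^{k-1}\mid\vartheta g$. So $\mu(u)\ge c$ gives $\vartheta^lh(u)=0$ for $0\le l<c$. In (7) only the $c$ nonempty nonzero classes contribute, and the $c\times c$ matrix $(\kappa^{l+1})$ is invertible (Vandermonde, distinct nonzero $\kappa\in\mathbb F_p$). So all $h_\kappa(u)=0$, $\kappa\ne0$. Take representatives $1\le\kappa\le p-1$. Then $h_\kappa=z^\kappa q(z^p)=z^\kappa\tilde q(z)^p$, where $\tilde q$ has the $p$-th roots of the coefficients of $q$. Thus $h_\kappa(u)=0$ gives $\tilde q(u)=0$ and $(z-u)^p\mid h_\kappa$. Summing, $(z-u)^p\mid h$. The last sentence follows since $c\le p-1$.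

(c) Choose $i$ nonempty nonzero classes and fix the positions in all others. If $\mu(u)\ge i$, the equations $\vartheta^lh(u)=0$, $0\le l<i$, determine $h_\kappa(u)$ for the chosen classes, again by Vandermonde. By (a) and independence between classes, the probability is at most $b_N^i$. By (b), $\mu(u)<p$ implies $\mu(u)\le c-1$. So $\mathbb E[\mu(u)\mathbf 1_{\mu(u)<p}\mid\text{classes}]\le\sum_{i=1}^{c-1}\mathbb P(\mu(u)\ge i\mid\text{classes})\le\sum_{i\ge1}b_N^i=\frac{b_N}{1-b_N}\le4b_N$. $\square$

**Lemma 13.** $\mathbb P(E_1),\mathbb P(E_2),\mathbb P(E_3)\to0$.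

*Proof.* Note $\frac{\nu+1}{n+1}\le\frac1p+\frac1{n+1}\le\frac2p$ and $\frac\nu n\le\frac{n+1}{np}\le\frac2p$.

*$E_1$.* If $c=0$, then $J_1\equiv0$. So $\mathbb P(E_1)\le\frac{\nu+1}{n+1}\le\frac2p$.

*$E_2$.* Condition on $(\zeta_s)$ with $m\le(n+1)/4$ and on $J_2,\dots,J_m$. The equation $h(1)=\sum_iJ_ir_i=0$ with $r_1\ne0$ allows at most one class for $J_1$ mod $p$, and $J_1$ is uniform over at least $\frac34(n+1)$ places. So $\mathbb P(E_2)\le\frac43\cdot\frac{\nu+1}{n+1}\le\frac3p$.

*$E_3$.* Let $c_0=\lceil8\log n\rceil$ and $m'=\min(m,c_0+1)$. We have $\mathbb P(J_i\equiv0)\le2/p$. For $i\ne i'$, given $J_i$, the position $J_{i'}$ is uniform over $n$ places, of which at most $\nu$ lie in the class of $J_i$, so $\mathbb P(J_i\equiv J_{i'})\le\nu/n\le2/p$. There are at most $m'(m'+1)/2\le(c_0+1)^2$ such conditions. So with probability at least $1-2(c_0+1)^2/p$, the positions $J_1,\dots,J_{m'}$ lie in distinct nonzero classes. Suppose they do.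

If $m\le c_0+1$, then $c=m\ge1$ and every nonempty $h_\kappa$ is a single monomial, without nonzero roots. By Lemma 12(b), $\mu(u)\ge p$ is impossible.

If $m>c_0+1$, then $c\ge c_0+1$. Given classes with $\mathcal H$ and $c\ge c_0+1$, fix a nonempty nonzero class $\kappa_1$ and its positions. By Lemma 12(b), a $u$ as in $E_3$ is one of at most $n$ nonzero roots of $h_{\kappa_1}\ne0$, and $h_\kappa(u)=0$ for $c_0$ further nonempty nonzero classes. For each fixed root $u\ne1$ of $h_{\kappa_1}$, these $c_0$ events are independent, with probability at most $\frac34$ each, by Lemma 12(a).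

Altogether $\mathbb P(E_3)\le2(c_0+1)^2/p+n(3/4)^{c_0}\to0$, since $8\log\frac43>1$. $\square$

## 12. Few candidates against fresh bits: the end of the proof of Theorem 1

**Step 1 (the conditional bound).** Let $\mathcal N=\big(\mathcal B\cap\mathcal H\cap\{X>1\}\big)\setminus(E_1\cup E_2\cup E_3)$, a $\mathcal G$-measurable event. On $\mathcal N$ we have $c\ge1$, $h\ne0$, $h(1)\ne0$, and $\mu(u)<p$ for all $u\in\overline{\mathbb F}_p^{\,*}$. If $f$ has a double root $w$ with $|w|=1$, Lemma 11 yields a root $w_1$ of $H$ with $|w_1|=1$ and $|F(w_1)|\le1$ such that $u=\bar w_1\ne0,1$, $h(u)=0$ and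
$$\sum_{j\in B_0}\varepsilon_ju^j=-\overline{F(w_1)}.$$
Given $\mathcal G$, the at most $n$ nonzero candidates $w_1$ and the values $\overline{F(w_1)}$ are fixed, at most $\mu(u)$ candidates reduce to a given $u$, and $(\varepsilon_j)_{j\in B_0}$ is still i.i.d. Bernoulli($\alpha$). By Lemma 8, the conditional probability of a double root on $|w|=1$ is, on $\mathcal N$, at most
$$n\cdot n^{-2}+\sum_{1\le d<D}\ \sum_{\deg u=d,\ u\ne1}2p^{-d}\mu(u)\mathbf 1_{\mu(u)<p}.\tag{9}$$

**Step 2 (take expectations, sorting $u$ by order).** Since $\mathcal N\subset\mathcal H\cap\{c\ge1\}$, we may take the expectation of the double sum over $\mathcal H\cap\{c\ge1\}$ and use (8). An element $u$ of degree $d$ lies in $\mathbb F_{p^d}^*$, so its order $N$ divides $p^d-1$, and there are $\varphi(N)$ elements of order $N$. Here $\sum_{N\mid p^d-1}\varphi(N)=p^d-1$, and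
$$\sum_{N\mid p^d-1}\frac{\varphi(N)}N\le\#\{N:N\mid p^d-1\}\le2p^{d/2},$$
because divisors come in pairs $N,(p^d-1)/N$, one of which is at most $p^{d/2}$. (For $p=7$, $d=1$ the left side is $1+\frac12+\frac23+\frac13=\frac52$, and there are $4$ divisors.) So
$$\sum_{\deg u=d,\,u\ne1}4b_{N(u)}\le\frac{16}3\sum_{N\mid p^d-1}\varphi(N)\Big(\frac1N+\frac1\nu\Big)\le\frac{16}3\Big(2p^{d/2}+\frac{p^d}\nu\Big).$$
This is the saving over the crude bound $p^d$. The expected double sum in (9) is at most
$$\sum_{1\le d<D}2p^{-d}\cdot\frac{16}3\Big(2p^{d/2}+\frac{p^d}\nu\Big)\le\frac{32}3\Big(\frac2{\sqrt p-1}+\frac D\nu\Big)\to0.$$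

**Step 3 (collect the cases).** The probabilities of $\mathcal B^c$, $\{X>1\}\setminus\mathcal H$, $E_1$, $E_2$, $E_3$ tend to $0$ (Section 8, Section 11 Step 2, Lemma 13). So the case $|w|=1$, $X>1$ has probability $o(1)$. The case $|w|\ne1$ is Proposition 10. The cases $|w|=1$, $X\le1$ and $f\equiv0$ are Proposition 9. If $\xi$ is not purely atomic, Lemma 5 applies. Theorem 1 is proved. $\blacksquare$

## 13. Constant coefficients, and the limit $1/(p+1)$ over $\mathbb F_p$

**Proof of Corollary 2.** If $\xi=0$ almost surely, the probability is $1$ by convention. If $\xi=c\ne0$ almost surely, then $f_n=c\,\frac{z^{n+1}-1}{z-1}$ has only simple roots and the probability is $0$. In all other cases $\xi$ is non-constant, so $\mathbb P(\xi=0)<1$, and Theorem 1 applies. $\square$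

**Proof of Theorem 4.** Now $p$ is fixed and $\xi$ takes values in $\mathbb F_p$. The event $f_n\equiv0$ has vanishing probability.

**Step 1 (from roots to square factors).** For $f_n\ne0$, the event means that $g^2\mid f_n$ for some monic irreducible $g\ne z$ in $\mathbb F_p[z]$. Indeed, the minimal polynomial $g$ of a double root $w\neq0$ has only simple roots ($\mathbb F_p$ is perfect), so $f_n=gq$ with $q(w)=0$, whence $g\mid q$. The converse is clear.

**Step 2 (equidistribution modulo a fixed polynomial).** Let $Q\in\mathbb F_p[z]$, $Q(0)\ne0$, $\deg Q=k\ge1$, and $V=\mathbb F_p[z]/(Q)$. Since $z$ is a unit modulo $Q$, any $k$ consecutive powers of $z$ form a basis of $V$. So for a nontrivial additive character $\psi$ of $V$, among any $k$ consecutive $j$ some has $\omega=\psi(z^j)\ne1$, a $p$-th root of unity. Then $|\mathbb E\psi(\xi_jz^j)|=|\sum_x\mathbb P(\xi=x)\omega^x|<1$, because $\xi$ is non-constant and the $\omega^x$, $x\in\mathbb F_p$, are distinct. There are finitely many $\omega$, so this is at most $1-\delta$ with $\delta=\delta(p,\text{law of }\xi)>0$.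 Fourier inversion on $V$ gives
$$\big|\mathbb P(f_n\equiv v\bmod Q)-p^{-k}\big|\le(1-\delta)^{\lfloor(n+1)/k\rfloor}\qquad\text{for all }v\in V.\tag{10}$$

**Step 3 (degrees at most a fixed $D_0\ge1$).** Apply (10) with $Q=\prod_{\deg g\le D_0,\,g\ne z}g^2$. In the limit $f_n\bmod Q$ is uniform. By the Chinese remainder theorem, the probability that no such $g^2$ divides $f_n$ tends to $\prod_{\deg g\le D_0,\,g\ne z}(1-p^{-2\deg g})$.

**Step 4 (degrees $D_0<d\le D=\lceil C\log n\rceil$).** There are at most $p^d$ monic irreducible $g$ of degree $d$. By (10) with $Q=g^2$, the probability that some $g^2$ with $g$ in this range divides $f_n$ is at most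
$$\sum_{D_0<d\le D}p^d\big(p^{-2d}+(1-\delta)^{\lfloor(n+1)/(2d)\rfloor}\big)\le\frac{p^{-D_0}}{p-1}+o(1),$$
since $p^D$ is at most a power of $n$, while $(1-\delta)^{\lfloor(n+1)/(2D)\rfloor}$ decays faster than any power.

**Step 5 (degrees greater than $D$).** With probability $1-o(1)$, $\vartheta f_n=\sum_{p\nmid j}j\xi_jz^j\ne0$. It has at most $n$ nonzero roots and is independent of $(\xi_j)_{p\mid j}$. Let $w$ be a root of degree greater than $D$, and let $n$ be so large that $pD\le n$. Since $\deg w^p=\deg w$, the $w^{pt}$, $0\le t<D$, are linearly independent over $\mathbb F_p$. Given all other coefficients, at most one choice of $(\xi_{pt})_{0\le t<D}\in\mathbb F_p^D$ makes $f_n(w)=0$. So the conditional probability is at most $\rho^D$ with $\rho=\max_x\mathbb P(\xi=x)<1$. Choose $C$ with $n\rho^D\to0$. This range contributes $o(1)$.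

**Step 6 (the limit).** Let $n\to\infty$ and then $D_0\to\infty$. The probability tends to $1-\prod_{g\ne z}(1-p^{-2\deg g})$. By unique factorization, and since there are $p^k$ monic polynomials of degree $k$,
$$\prod_g(1-p^{-2\deg g})^{-1}=\sum_{k\ge0}p^kp^{-2k}=(1-p^{-1})^{-1}.$$
Removing the factor of $g=z$, the product over $g\ne z$ equals
$$\frac{1-p^{-1}}{1-p^{-2}}=\frac p{p+1},$$
and the limit is $\frac1{p+1}$. For $p=2$ this is $\frac13$, the value that the proportions $\frac14,\frac14,\frac9{32}$ of Section 1 approach. $\square$
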